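# Three and three: a partition relation for ${}^{\omega_1}2$ under the Axiom of Determinacy

## 1. Colors of quadruples that forget everything after the last splitting

Let $\lambda$ be an inaccessible cardinal: uncountable, regular, and $2^{\mu}<\lambda$ for all $\mu<\lambda$. A *node* is an element of ${}^{<\lambda}2$, that is, a function $t:\ell\to 2$ with $\ell<\lambda$; its length is $|t|=\ell$. For $\ell\ge |t|$ we write $t^{[\ell]}$ for $t$ extended by zeros to length $\ell$, and $t^\frown i$ for $t$ extended by the one digit $i$. If $s,t$ are incomparable (neither extends the other), $\Delta(s,t)$ is the least $\delta$ with $s(\delta)\ne t(\delta)$, and $s<t$ means $s(\delta)<t(\delta)$ there. Then every extension of $s$ is below every extension of $t$. An *antichain* is a set of pairwise incomparable nodes, linearly ordered by this $<$.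

**Definition 1 (coherent coloring).** A *coherent coloring* is a map $c$ giving each $4$-element $F\subseteq{}^{\ell}2$ ($\ell<\lambda$) a color in $2$, such that
$$c\{t_0,t_1,t_2,t_3\}=c\{s_0,s_1,s_2,s_3\}$$
whenever $s_0,\dots,s_3\in{}^{\ell}2$ are distinct and $s_i\subseteq t_i\in{}^{\ell'}2$. For a $4$-element antichain $F$ put $c(F)=c\{t^{[\ell]}:t\in F\}$ for any $\ell$ at least all lengths; by coherence this does not depend on $\ell$. An antichain $H$ is *$i$-homogeneous* if $c$ is constantly $i$ on $[H]^4$.

So the color of four nodes is determined by their restrictions to the level just after the last place where two of them separate.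

**Example (parity).** Let $\tau$ be the largest of the six numbers $\Delta(s,t)$, $s,t\in F$, write $\tau=\gamma+n$ with $\gamma$ zero or a limit and $n<\omega$, and let $c(F)$ be the parity of $n$. Extending the four nodes does not change $\tau$, so $c$ is coherent.

The object on which everything below turns is the following. When the last splitting of a quadruple occurs above the other two nodes, the $4$-coloring becomes a coloring of *pairs*, attached to the splitting node.

**Definition 2 (splitting color).** For pairwise incomparable $x,y,w$ with $|x|,|y|\le|w|$ put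
$$e_w(x,y)=e_w(y,x)=c\{x^{[\ell]},y^{[\ell]},w^\frown 0,w^\frown 1\},\qquad \ell=|w|+1 .$$

In the parity example $e_w(x,y)$ is the parity of $|w|$, since $w^\frown0,w^\frown1$ separate at level $|w|$ and the other separations lie below $|w|$.

**Lemma 1 (extension principle, (EP)).** Let $e_w(x,y)$ be defined. Let $x'=x$ or $x'\supseteq x^{[|w|+1]}$, let $y'=y$ or $y'\supseteq y^{[|w|+1]}$, and let $u\supseteq w^\frown0$, $v\supseteq w^\frown1$. Then $c\{x',y',u,v\}=e_w(x,y)$.

*Proof.* The four nodes form an antichain, because they extend $x,y,w^\frown0,w^\frown1$ respectively. Pad them to a common large length. Their restrictions to $|w|+1$ are $x^{[|w|+1]},y^{[|w|+1]},w^\frown0,w^\frown1$ (if $x'=x$, padding $x$ by zeros passes through $x^{[|w|+1]}$, since $|x|\le|w|$). Apply coherence. $\square$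

The clause about zeros matters: an arbitrary extension $x'$ of $x$ may differ from $x^{[|w|+1]}$ below level $|w|+1$, and then coherence says nothing. For this reason several nodes below are extended by long blocks of zeros.

**Definition 3 (chains).** A *left chain* is a sequence of pairs of nodes $(x_i,\nu_i)$ such that $\nu_i{}^\frown1\subseteq x_i$ and, for $i<j$, $\nu_i{}^\frown0\subseteq\nu_j$ and $|x_i|\le|\nu_j|$. A *right chain* is the same with $0$ and $1$ interchanged.

For instance, with $0^i$ the string of $i$ zeros, $x_i=0^i{}^\frown1$, $\nu_i=0^i$ is a left chain, and $x_i=1^i{}^\frown0$, $\nu_i=1^i$ is a right chain. In a left chain $x_j\supseteq\nu_i{}^\frown0$ for $j>i$, so the $x_i$ are pairwise incomparable and *decrease*; in a right chain they *increase*. In both cases, for $i<j<k<l$,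
$$c\{x_i,x_j,x_k,x_l\}=e_{\nu_k}(x_i,x_j).\tag{1}$$
Indeed $x_k$ and $x_l$ extend the two different immediate successors of $\nu_k$, the nodes $x_i,x_j$ have length at most $|\nu_k|$ and are incomparable with $\nu_k$, and (EP) applies.

## 2. The partition relation these colors serve

For an ordinal $\alpha$ order ${}^{\alpha}2$ lexicographically: $f<_{lex}g$ iff $f(\delta)<g(\delta)$ at the least $\delta$ where they differ. For linear orders, $\omega^*$ is the reverse of $\omega$, $+$ is ordered sum, and a natural number $k$ stands for the $k$-element order. The relation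
$$L\rightarrow(K,M_0\vee M_1)^n$$
says: for every coloring $\chi:[L]^n\to2$ of the $n$-element subsets, either some $H\subseteq L$ of type $K$ has all of $[H]^n$ colored $0$, or some $H\subseteq L$ of type $M_0$ or of type $M_1$ has all of $[H]^n$ colored $1$.

The question comes from the slides "Partition Relations for Linear Orders without the Axiom of Choice" (https://sites.dmi.uns.ac.rs/settop/2016/Slides/Weinert.pdf), where the following is a conjecture (W.). The conjecture is true.

**Theorem 1 (ZF+AD).** $\langle{}^{\omega_1}2,<_{lex}\rangle\to(6,\ \omega+\omega^*\vee\omega^*+\omega)^4$.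

In words: color the four-element sets of $\omega_1$-sequences of bits. Either six sequences have all fifteen quadruples colored $0$, or there is an infinite set with all quadruples colored $1$ which is an increasing sequence below a decreasing one, or a decreasing sequence below an increasing one. Both infinite types occur in ${}^{\omega_1}2$: followed by zeros throughout, $0^\frown1^n{}^\frown0$ increases with $n$ and lies below $1^\frown0^n{}^\frown1$, which decreases with $n$; and $0^\frown0^n{}^\frown1$ decreases and lies below $1^\frown1^n{}^\frown0$, which increases. So constant colorings satisfy the claim.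

The Axiom of Determinacy (AD) enters only through three standard consequences over ZF (Jech, *Set Theory*, Ch. 33; Kanamori, *The Higher Infinite*, §§27–28):

* $AC_\omega(\mathbb R)$, countable choice for sets of reals;
* every subset of the Baire space ${}^\omega\omega$ has the Baire property (BP), that is, differs from an open set by a meager set;
* (Solovay) $\omega_1$ carries a nonprincipal ultrafilter closed under countable intersections.

The axiom DC is not used. The combinatorial core is a ZFC statement about coherent colorings.

**Theorem 2 (ZFC).** Let $\lambda$ be inaccessible and $c$ a coherent coloring on ${}^{<\lambda}2$. Then there is a $0$-homogeneous antichain of size $6$, or a $1$-homogeneous antichain of order type $\omega+\omega^*$ or $\omega^*+\omega$.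

Section 3 does the easiest colorings by hand. Section 4 derives Theorem 1 from Theorem 2. The rest proves Theorem 2.

## 3. Colorings that see only the shape of a quadruple

For $x_0<x_1<x_2<x_3$ let $\delta_i=\Delta(x_i,x_{i+1})$. If $x<y<z$, then $\Delta(x,y)\ne\Delta(y,z)$, since $y$ has digit $1$ at the first level and $0$ at the second; and $\Delta(x,z)=\min(\Delta(x,y),\Delta(y,z))$. Hence if $\delta_1$ is not the smallest of the three, the $\delta_i$ are distinct: when $\delta_0>\delta_1$ we must have $\delta_2<\delta_1$, and when $\delta_0<\delta_1$ we have $\delta_2\ne\delta_1$ and $\delta_2\neq\Delta(x_0,x_2)=\delta_0$. So there are five *shapes*: *balanced* ($\delta_1$ smallest), and four recorded by the relative order of $(\delta_0,\delta_1,\delta_2)$: $321$, $123$, $231$, $132$. Quadruples of a left chain have shape $321$, those of a right chain $123$. The shape does not change when the nodes are extended, so any coloring by shape is coherent.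

**Theorem 2 for colorings by shape.** If $321$ or $123$ has color $0$, a chain of length $6$ is $0$-homogeneous. Suppose both have color $1$. Look at three infinite sets.

* $a_n=1^n{}^\frown0$ and $z_m=1^\omega{}^\frown0^m{}^\frown1$. Type $\omega+\omega^*$. Quadruples $aaaa$, $aaaz$, $aazz$ have shape $123$ (for $a_n<a_{n'}<z_{m'}<z_m$ the levels are $n<n'<\omega+m$); $azzz$ has levels $(n,\omega+m',\omega+m)$ with $m<m'$, shape $132$; $zzzz$ has shape $321$. So if $132$ has color $1$, we are done.
* $z_m=0^m{}^\frown1$ and $a_n=0^\omega{}^\frown1^n{}^\frown0$. Type $\omega+\omega^*$. Quadruples $zzzz$, $azzz$, $aazz$ have shape $321$, $aaaa$ has $123$, and $aaaz$ has levels $(\omega+n,\omega+n',m)$ with $n<n'$, shape $231$. So if $231$ has color $1$, we are done.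
* $b_n=0^\frown0^n{}^\frown1$ and $a_n=1^\frown1^n{}^\frown0$. Type $\omega^*+\omega$. Quadruples $bbbb$, $bbba$ have shape $321$; $baaa$, $aaaa$ have $123$; $bbaa$ is balanced. So if balanced has color $1$, we are done.

Otherwise $132$, $231$ and balanced all have color $0$, and the antichain
$$00<010<011<100<101<11$$
is $0$-homogeneous. Three from the left and one from the right give levels $(1,2,0)$, shape $231$; one from the left and three from the right give $(0,2,1)$, shape $132$; two and two are balanced.

**Example (the monotone coloring).** The coloring that survives all tests is: color $1$ for $321$ and $123$, color $0$ for the rest. It has no $0$-homogeneous set of size $7$. Let $H$ be $0$-homogeneous, and let $\delta$ be the least level at which two elements of $H$ differ, splitting $H$ into $L<R$. Suppose $l_0<l_1<l_2<l_3$ in $L$ and $g\in R$. For $i<j<k$ the set $\{l_i,l_j,l_k,g\}$ has levels $(\Delta(l_i,l_j),\Delta(l_j,l_k),\delta)$ with $\delta$ smallest; color $0$ forces $\Delta(l_i,l_j)<\Delta(l_j,l_k)$. Then $l_0,\dots,l_3$ has shape $123$ and color $1$, a contradiction.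 So $|L|\le3$, symmetrically $|R|\le3$.

It has no $1$-homogeneous set of type $\omega+\omega^*$ or $\omega^*+\omega$ either. In a $1$-homogeneous increasing sequence $a_0<a_1<\cdots$ the levels $\Delta(a_n,a_{n+1})$ are strictly monotone in $n$, hence strictly increasing, since there is no infinite decreasing sequence of ordinals. Likewise $\Delta(z_{n+1},z_n)$ strictly increases for a decreasing $z_0>z_1>\cdots$. Suppose all $a_n$ are below all $z_n$. The quadruple $a_0,a_1,a_2,z_1$ must have shape $123$, so $\Delta(a_1,z_1)=\Delta(a_1,a_2)>\Delta(a_0,a_1)$; the quadruple $a_1,z_2,z_1,z_0$ must have shape $321$, so $\Delta(a_1,z_1)=\Delta(z_2,z_1)>\Delta(z_1,z_0)$. Then $a_0,a_1,z_1,z_0$ has its largest level in the middle and color $0$. Suppose all $z_n$ are below all $a_n$. Then $z_2,z_1,z_0,a_0$ has shape $321$ and $z_0,a_0,a_1,a_2$ has shape $123$, so in $z_1,z_0,a_0,a_1$ the middle level is the smallest, color $0$. The computations apply verbatim to elements of ${}^{\omega_1}2$, so this coloring also shows that the $6$ of Theorem 1 cannot be replaced by $7$.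

The blueprint: force the colors of $132$, $231$ and balanced quadruples to be $0$, and finish with three points and three points. For a general coherent coloring "the color of a shape" makes no sense, and the work is to find six points where it does.

## 4. From determinacy to a coherent coloring

Here we show that Theorem 2 implies Theorem 1. Assume ZF+AD, let $\chi:[{}^{\omega_1}2]^4\to2$, and let $U$ be a nonprincipal ultrafilter on $\omega_1$ closed under countable intersections.

**Step 1 (an inner model with choice and an inaccessible).** *This provides the place where Theorem 2 will be applied.* Let $M=HOD_{\chi,U}$ be the class of sets hereditarily definable from ordinals and the parameters $\chi,U$. By the textbook theorem $M\models$ ZFC, and $U\cap M\in M$. If a sequence in $M$ of elements of $U\cap M$ has length $\gamma<\omega_1^V$, then $\gamma$ is countable in $V$, so the intersection is in $U$. Hence in $M$ the set $U\cap M$ is a nonprincipal $\omega_1^V$-complete ultrafilter on $\omega_1^V$, so $\omega_1^V$ is measurable in $M$ and therefore a limit of inaccessibles in $M$.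 Fix $\lambda<\omega_1^V$ inaccessible in $M$ and let $P=({}^{<\lambda}2)^M$. In $M$ the set $P$ has size $\lambda$, so it is countable in $V$. Fix in $V$ an enumeration of $P$.

**Step 2 (a copy of the Baire space).** *This makes category arguments available.* Let
$$X=\{x\in{}^{\lambda}2:\ x{\restriction}\xi\in M\text{ for all }\xi<\lambda\}$$
with basic open sets $[p]=\{x\in X:p\subseteq x\}$, $p\in P$. As $\lambda$ is a countable limit ordinal in $V$, choose $\omega\le\ell_0<\ell_1<\cdots$ with supremum $\lambda$ and $\ell_n+\omega\le\ell_{n+1}$. The map $x\mapsto(x{\restriction}\ell_n)_n$ identifies $X$ with the branches of the tree of finite $\subseteq$-increasing sequences $(p_0,\dots,p_n)$, $p_i\in({}^{\ell_i}2)^M$; conversely the union of a branch is in $X$, because each of its proper restrictions is a restriction of some $p_n\in M$. Every node of this tree has infinitely many immediate successors, since infinitely many digits are free, and countably many, since $P$ is countable. With the fixed enumeration of $P$ we get a homeomorphism of $X$ with ${}^\omega\omega$. The same holds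 for each $[p]$ (choose $\ell_0\ge|p|+\omega$), and $[p]\ne\emptyset$. For $x\in X$ let $\hat x\in{}^{\omega_1}2$ be $x$ extended by zeros.

Recall that for the Baire space the Baire category theorem holds in ZF: given a sequence of dense open sets, one builds a point in the intersection by always taking the first suitable basic open set in a fixed enumeration.

**Step 3 (deciding colors).** *This turns $\chi$ into information about nodes.* For an antichain $p_0<p_1<p_2<p_3$ in $P$ write $\vec p\Vdash i$ iff
$$\{\vec x\in\textstyle\prod_j[p_j]:\ \chi\{\hat x_0,\dots,\hat x_3\}=i\}\ \text{ is comeager in }\ \textstyle\prod_j[p_j].$$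

* If $\vec p\Vdash i$ and $q_j\supseteq p_j$, then $\vec q\Vdash i$, because $\prod_j[q_j]$ is open in $\prod_j[p_j]$.
* Not both $\vec p\Vdash0$ and $\vec p\Vdash1$: two disjoint sets cannot both be comeager, by the Baire category theorem.
* Every $\vec p$ has an extension $\vec q$ that is *decided*, meaning $\vec q\Vdash0$ or $\vec q\Vdash1$. Indeed $\prod_j[p_j]$ is homeomorphic to the Baire space, so by BP the set of color $1$ differs from some open set $O$ by a meager set. If $O=\emptyset$, then $\vec p\Vdash0$. Otherwise take a basic open $\prod_j[q_j]\subseteq O$; then $\vec q\Vdash1$.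
* The relation $\Vdash$ is definable from $\chi,U$ and ordinals and its elements are in $M$, so $\Vdash\ \in M$.

**Step 4 (an embedding along which everything is decided).** *This produces the coherent coloring, inside $M$.* Work in $M$ and define $\pi:P\to P$ by recursion on levels. Put $\pi(\emptyset)=\emptyset$, and take unions along the branch at limit levels. Given $\pi$ on ${}^{\tau}2$, let $g_0(t^\frown i)=\pi(t)^\frown i$ on ${}^{\tau+1}2$ and enumerate the $4$-subsets of ${}^{\tau+1}2$ as $(F_\iota)_{\iota<\mu}$, $\mu<\lambda$. Extend $g_\iota$ pointwise to $g_{\iota+1}$ so that $g_{\iota+1}''F_\iota$ is decided (the extension provided by Step 3 consists of elements of $P\subseteq M$), take unions at limits, and let $\pi=g_\mu$ on ${}^{\tau+1}2$. Lengths stay below $\lambda$ since $\lambda$ is inaccessible in $M$.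

By induction $\pi$ preserves $\subseteq$. If $s,t$ are incomparable and $\delta=\Delta(s,t)$, then $\pi(s)\supseteq\pi(s{\restriction}\delta)^\frown s(\delta)$ and $\pi(t)\supseteq\pi(s{\restriction}\delta)^\frown t(\delta)$. So $\pi$ preserves incomparability and the lexicographic order of incomparable nodes.

For a $4$-set $F\subseteq{}^{\ell}2$ the least length at which the restrictions of its elements are distinct is a successor $\tau+1$. Let $c(F)$ be the decided color of $\pi''\{t{\restriction}(\tau+1):t\in F\}$; this quadruple was treated as some $F_\iota$, and decisions persist under extension. If the nodes of $F$ are replaced by distinct extensions, $\tau$ and the restrictions to $\tau+1$ do not change. So $c$ is a coherent coloring in $M$, and again by persistence $\pi''F\Vdash c(F)$ for all $F$.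

**Step 5 (transfer).** *This brings the homogeneous set back to ${}^{\omega_1}2$.* Apply Theorem 2 in $M$. We get an $i$-homogeneous antichain $H=\{t_n:n<N\}$ with $N=6$, $i=0$, or with $N=\omega$, $i=1$ and type $\omega+\omega^*$ or $\omega^*+\omega$. Since $\lambda$ is regular and uncountable in $M$, we can pad by zeros and assume that all $t_n$ have the same length; order and colors are unchanged. Put $p_n=\pi(t_n)$. In $V$ consider $\prod_{n<N}[p_n]$, which is nonempty and homeomorphic to the Baire space (the enumeration of $P$ gives the homeomorphisms of the factors uniformly). For each $F\in[N]^4$ the set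
$$\{(x_n)_{n<N}:\ \chi\{\hat x_n:n\in F\}=i\}$$
is comeager: it is the preimage under a coordinate projection of a set which is comeager because $\pi''\{t_n:n\in F\}\Vdash i$, and preimages of dense open sets under projections are dense open. A sequence of dense open sets is coded by a real, so by $AC_\omega(\mathbb R)$ we can choose such a sequence for each of the countably many $F$. By the Baire category theorem some $(x_n)$ lies in all these sets. As $x_n\supseteq\pi(t_n)$, the set $\{\hat x_n:n<N\}$ has the order type of $H$, and $\chi$ is constantly $i$ on its quadruples. So Theorem 2 implies Theorem 1. $\square$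

## 5. The standing assumption, Erdős–Rado, and masking

From here on we work in ZFC, with $\lambda$ inaccessible and $c$ coherent, and assume for contradiction:

> $(*)$ There is no $0$-homogeneous antichain of size $6$ and no $1$-homogeneous antichain of type $\omega+\omega^*$ or $\omega^*+\omega$.

All constructions have length $<\lambda$, so by regularity of $\lambda$ unions at limits are nodes. From $(*)$ and (1):

**(Six)** There is no left or right chain of length $6$ with $e_{\nu_k}(x_i,x_j)=0$ for all $i<j<k$. In particular, if along a chain of length at least $6$ the value $e_{\nu_k}(x_i,x_j)$ is the same for all $i<j<k$, that value is $1$.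

**(ER)** denotes the Erdős–Rado theorem: for infinite $\mu$,
$$(2^{\mu})^+\to(\mu^+)^2_{\mu},\qquad (2^{2^{\mu}})^+\to(\mu^+)^3_{\mu},$$
that is, any coloring of pairs (triples) with $\mu$ colors has a homogeneous set of order type $\mu^+$. Put
$$\beta=\beth_\omega^+,\qquad \kappa=\beth_5^+ ,$$
where $\beth_0=\aleph_0$, $\beth_{n+1}=2^{\beth_n}$, $\beth_\omega=\sup_n\beth_n$. If $\mu<\beth_\omega$ is infinite, then $2^{2^\mu}<\beth_\omega$, so $\beta\to(\mu^+)^2_\mu$ and $\beta\to(\mu^+)^3_\mu$.

**Definition 4.** $W$ is *dense above* $a$ if $W$ is a set of nodes extending $a$ and every node extending $a$ has an extension in $W$. Then for $a'\supseteq a$ the set $\{w\in W:w\supseteq a'\}$ is dense above $a'$. $W$ is *uniform for* $Q$ if for $w\in W$ the function $e_w{\restriction}[Q]^2$ is defined and does not depend on $w$; we then write $e_W(x,y)$ for its values.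

In the parity example the set of all nodes above $a$ is dense above $a$ but not uniform for any $Q$ with at least two elements. The set of those $w\supseteq a$ whose length is zero or a limit plus an even number is dense above $a$, and its part above a long enough node is uniform for any given antichain $Q$, $|Q|<\lambda$, of nodes incomparable with $a$. The next lemma gets this in general.

**Lemma 2 (Masking Lemma).** Let $W$ be dense above $a$ and $Q$ an antichain of nodes incomparable with $a$, $|Q|<\lambda$. There are $a'\supseteq a$ with $|a'|\ge|q|$ for all $q\in Q$, and $W'\subseteq W$ dense above $a'$ and uniform for $Q$.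

*Proof.* Let $a_0=a^{[\ell]}$ with $\ell\ge|a|$ and $\ell\ge|q|$ for all $q\in Q$. For $w\supseteq a_0$ the function $e_w{\restriction}[Q]^2$ is defined. Enumerate ${}^{[Q]^2}2$ as $(e_\iota)_{\iota<\mu}$, $\mu<\lambda$. Suppose the lemma fails. We build increasing $a_\iota$ ($\iota\le\mu$, unions at limits) such that no $w\in W$ extending $a_{\iota+1}$ has $e_w{\restriction}[Q]^2=e_\iota$. Given $a_\iota$, the set $\{w\in W:w\supseteq a_\iota,\ e_w{\restriction}[Q]^2=e_\iota\}$ is uniform for $Q$, so it is not dense above $a_\iota$. Hence some $a_{\iota+1}\supseteq a_\iota$ has no extension in it. At the end some $w\in W$ extends $a_\mu$, and $e_w{\restriction}[Q]^2=e_\iota$ for some $\iota<\mu$, although $w\supseteq a_{\iota+1}$: a contradiction. $\square$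

## 6. A spine with single teeth, and the two points where it breaks

Following Section 3, we first try to build one long path carrying an increasing sequence of teeth $y_\tau$ on its left and a decreasing sequence of teeth $z_\tau$ on its right. Proceed by recursion on $\tau<(2^{2^{\aleph_0}})^+$. Mask to get $a_\tau$ above the current end of the path and $W_\tau$ dense above $a_\tau$ and uniform for $\{y_\sigma,z_\sigma:\sigma<\tau\}$; take $s_\tau\in W_\tau$, $y_\tau=s_\tau{}^\frown0$; take $v_\tau\in W_\tau$ extending $s_\tau{}^\frown1$, $z_\tau=v_\tau{}^\frown1$; continue from $v_\tau{}^\frown0$, taking unions at limits. By (ER) for triples there is an index set $Y$ of type $\omega_1$ such that for $\sigma<\tau<\upsilon$ in $Y$ the values $e_{W_\upsilon}(y_\sigma,y_\tau)=A$, $e_{W_\upsilon}(y_\sigma,z_\tau)=B$, $e_{W_\upsilon}(z_\sigma,z_\tau)=E$ are constant. The $(y_\tau,s_\tau)$ form a right chain and the $(z_\tau,v_\tau)$ a left chain, so $A=E=1$ by (Six). If $B=1$, take $y_\sigma$ for the first $\omega$ indices in $Y$ and $z_\tau$ for the next $\omega$. This set has type $\omega+\omega^*$.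 Quadruples $yyyy$, $yyyz$ and $yyzz$ have color $A=1$ (the last splitting is at an $s$, an $s$, a $v$, respectively), $yzzz$ has color $B=1$, and $zzzz$ has color $E=1$. This contradicts $(*)$, so $B=0$: every $\{y_\sigma,z_\tau,z_\upsilon,z_\rho\}$ with $\sigma<\tau<\upsilon<\rho$ in $Y$ has color $0$.

*First obstruction.* The three $z$'s are found. But two $y$'s are already too many: for $\sigma<\tau<\upsilon<\rho$ the color of $\{y_\sigma,y_\tau,z_\upsilon,z_\rho\}$ is $e_{v_\upsilon}(y_\sigma,y_\tau)=A=1$. The three $y$'s must hang from the spine at *one* stage, so that the quadruple $yyzz$ is balanced.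

*Second obstruction.* Let a single stage carry a left chain $(b_n,u_n)_{n<\omega}$ to the left of the spine, with the spine passing through a node $r$ followed by a long block of zeros. To force the balanced colors of pairs $b,b'$ to be $0$, compare with the third set of Section 3: the $b_n$ followed by infinitely many later teeth $a_\tau$ form a set of type $\omega^*+\omega$. It yields $0$ for some balanced quadruple only if all its *other* quadruples have color $1$, in particular $\{b_{n_0},b_{n_1},b_{n_2},a_\tau\}$ for $n_0<n_1<n_2$. By (EP) this color is $e_{u_{n_1}}(b_{n_0},r)$. The later $z$'s also extend $r$ and the block of zeros, so $\{b_{n_0},b_{n_1},b_{n_2},z\}$ has the same color $1$. So the condition that makes pairs usable makes any three members of one such chain unusable with $z$.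

In the six nodes of Section 3 the three left points have a different shape: $00$ leaves first, and only then do $010$ and $011$ separate. So we need each pair of the three points to lie on some good left chain without the three lying on one of them. A two-dimensional array does this: a left chain, indexed by $\xi$, of left chains, indexed by $j$.

## 7. Clusters

**Definition 5.** Let $W^0$ be dense above $a^0$. A *cluster from $(a^0,W^0)$* consists of nodes $s,r$ and $w_\xi,u_{\xi,j},y(\xi,j)$ ($\xi,j<\kappa$), with $o_\xi:=w_\xi{}^\frown0$, such that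

* (g1) $a^0\subseteq s\in W^0$, $s^\frown1\subseteq r$, $s^\frown0\subseteq w_0$, $|r|\le|w_0|$;
* (g2) $w_\xi{}^\frown1\subseteq u_{\xi,j}$, $u_{\xi,j}{}^\frown1\subseteq y(\xi,j)$, and for $j<j'$: $u_{\xi,j}{}^\frown0\subseteq u_{\xi,j'}$ and $|y(\xi,j)|\le|u_{\xi,j'}|$;
* (g3) for $\xi<\xi'$: $o_\xi^{[\ell]}\subseteq w_{\xi'}$ for some $\ell$ larger than all $|u_{\xi,j}|,|y(\xi,j)|$ ($j<\kappa$);
* (a) $e_{u_{\xi,j''}}(y(\xi,j),y(\xi,j'))=1$ for $j<j'<j''$;
* (b) $e_{u_{\xi,j'}}(r,y(\xi,j))=1$ for $j<j'$;
* (c) $e_{w_{\xi'}}(r,y(\xi,j))=1$ for $\xi<\xi'$;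
* (d) for some $m:\kappa\times\kappa\to2$: $e_{w_{\xi''}}(y(\xi,j),y(\xi',j'))=m(j,j')$ for $\xi<\xi'<\xi''$;
* (e) $e_{u_{\xi,j}}(o_\xi,r)=0$.

The (g) conditions give the geometry and make all these splitting colors defined. For fixed $\xi$ the $(y(\xi,j),u_{\xi,j})$ form a left chain in $j$. For any choice of $j_\xi$ the $(y(\xi,j_\xi),w_\xi)$ form a left chain in $\xi$. All $y(\xi,j)$ extend $s^\frown0$, while $r\supseteq s^\frown1$. Conditions (a), (b), and (c), (d), are what the $\omega^*+\omega$ argument needs for the two kinds of chains. Condition (e) will give the color of three $y$'s of the new shape together with a point above $r$.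

**Example.** Take the monotone coloring of Section 3, $a^0=\emptyset$, $W^0$ all nodes. Let $s=\emptyset$, $r=\langle1\rangle$, $w_\xi=0^{\kappa(1+\xi)}$, $u_{\xi,j}=w_\xi{}^\frown1^\frown0^j$, $y(\xi,j)=u_{\xi,j}{}^\frown1$. Then (g1), (g2) are clear, and (g3) holds with $\ell=\kappa(1+\xi)+\kappa$. In (a)–(d) the quadruples are of shape $321$, so the values are $1$ and $m$ is constantly $1$. In (e) the order is $o_\xi<u_{\xi,j}{}^\frown0<u_{\xi,j}{}^\frown1<r$ with levels $(|w_\xi|,|u_{\xi,j}|,|s|)$, shape $231$, so the value is $0$.

**Lemma 3 (Cluster Lemma).** Under $(*)$, for every node $a^0$ and every $W^0$ dense above $a^0$ there is a cluster from $(a^0,W^0)$.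

We first see how clusters finish the proof of Theorem 2. The Cluster Lemma is proved in Sections 9–11.

## 8. Theorem 2 from the Cluster Lemma: a spine carrying clusters

**Step 1 (the spine).** *We repeat the construction of Section 6 with a cluster in place of each left tooth.* Let $\mu=2^\kappa$, $\Theta=(2^{2^\mu})^+$, $I=\kappa\times\kappa$. Proceed by recursion on $\tau<\Theta$. The start node is $\emptyset$ if $\tau=0$, $v_{\tau'}{}^\frown0$ if $\tau=\tau'+1$, and $\bigcup_{\tau'<\tau}a_{\tau'}$ if $\tau$ is a limit. By the Masking Lemma, applied to the set of all nodes above the start node, get $a_\tau$ above the start node and $W_\tau$ dense above $a_\tau$ and uniform for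
$$Q_\tau=\{y_\sigma(i),z_\sigma:\ \sigma<\tau,\ i\in I\},$$
with $|a_\tau|\ge|q|$ for all $q\in Q_\tau$. Take a cluster $s_\tau,r_\tau,w^\tau_\xi,u^\tau_{\xi,j},y_\tau(\xi,j),m_\tau$ from $(a_\tau,W_\tau)$. Let $\ell_\tau$ be larger than all lengths occurring in it. Since $r_\tau\supseteq s_\tau\supseteq a_\tau$, we can choose $v_\tau\in W_\tau$ extending $(r_\tau)^{[\ell_\tau]}$. Put $z_\tau=v_\tau{}^\frown1$.

Both $s_\tau$ and $v_\tau$ lie in $W_\tau$. For $\sigma<\tau$ everything built at stage $\tau$ extends $v_\sigma{}^\frown0$, hence extends $(r_\sigma)^{[\ell_\sigma]}\supseteq s_\sigma{}^\frown1$; the start node at stage $\tau$ does too. By (g1)–(g3), $y_\sigma(i)\supseteq s_\sigma{}^\frown0$, and $z_\sigma=v_\sigma{}^\frown1$. Within one cluster the $y_\sigma(i)$ are pairwise incomparable by (g2), (g3), and $z_\sigma\supseteq s_\sigma{}^\frown1$. So $Q_\tau$ is an antichain of nodes incomparable with the start node at $\tau$, as masking requires. Moreover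
$$y_\sigma(i)<y_\tau(i')\ \ (\sigma<\tau),\qquad z_\tau<z_\sigma\ \ (\sigma<\tau),\qquad y_\sigma(i)<z_\tau\ \ (\sigma\le\tau).$$

**Step 2 (freezing the colors).** *We make the colors independent of the stages.* Color triples $\sigma<\tau<\upsilon$ by all the values below; there are at most $2^\kappa=\mu$ colors. By (ER) there are $Y\subseteq\Theta$ of type $\omega_1$ and constants such that for $\sigma<\tau<\upsilon$ in $Y$ and $i,i'\in I$
$$e_{W_\upsilon}(y_\sigma(i),y_\tau(i'))=A(i,i'),\qquad e_{W_\tau}(y_\sigma(i),y_\sigma(i'))=C(i,i')\ \ (i\ne i'),$$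
$$e_{W_\upsilon}(y_\sigma(i),z_\tau)=B(i),\qquad e_{W_\upsilon}(z_\sigma,z_\tau)=E.$$
Here $C$ is symmetric, while $A$ need not be.

**Step 3 ($E=1$, and $A$ is not always $0$).** *These are the colors inside the two infinite pieces.* The $(z_\tau,v_\tau)$, $\tau\in Y$, form a left chain and $v_\upsilon\in W_\upsilon$, so $E=1$ by (Six). Next let $i_0,\dots,i_5\in I$ and $\sigma_0<\dots<\sigma_5$ in $Y$. The pairs $(y_{\sigma_a}(i_a),s_{\sigma_a})$ form a right chain: $s_\sigma{}^\frown0\subseteq y_\sigma(i)$, and for $\sigma<\tau$ we have $s_\sigma{}^\frown1\subseteq s_\tau$ and $|y_\sigma(i)|\le|a_\tau|\le|s_\tau|$. As $s_{\sigma_c}\in W_{\sigma_c}$, $e_{s_{\sigma_c}}(y_{\sigma_a}(i_a),y_{\sigma_b}(i_b))=A(i_a,i_b)$ for $a<b<c$. So by (Six)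
$$\text{not all } A(i_a,i_b)\ (a<b\le 5)\text{ are }0;\qquad\text{in particular } A(i,i)=1\text{ for all }i.\tag{2}$$

**Step 4 ($B(i)=0$ for all $i$).** *This gives the quadruples with one $y$ and three $z$'s.* Suppose $B(i)=1$. Take $y_\sigma:=y_\sigma(i)$ for $\sigma$ among the first $\omega$ elements of $Y$ and $z_\tau$ for $\tau$ among the next $\omega$. This set has type $\omega+\omega^*$. Its colors:

* $y_\sigma,y_{\sigma'},y_{\sigma''},x$ with $\sigma<\sigma'<\sigma''$ and $x$ a later $y$ or any $z$ of the set: $x\supseteq s_{\sigma''}{}^\frown1$ and $y_{\sigma''}\supseteq s_{\sigma''}{}^\frown0$, so the color is $e_{s_{\sigma''}}(y_\sigma,y_{\sigma'})=A(i,i)=1$;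
* $y_\sigma,y_{\sigma'},z_\tau,z_{\tau'}$ ($\sigma<\sigma'$, $\tau<\tau'$): $z_\tau,z_{\tau'}$ split at $v_\tau$, so the color is $e_{v_\tau}(y_\sigma,y_{\sigma'})=A(i,i)=1$;
* $y_\sigma,z_\tau,z_{\tau'},z_{\tau''}$ ($\tau<\tau'<\tau''$): the color is $e_{v_{\tau'}}(y_\sigma,z_\tau)=B(i)=1$;
* four $z$'s: $E=1$.

This contradicts $(*)$.

From now on let $\sigma_0=\min Y$, and write $y,r,s,w_\xi,u_{\xi,j},o_\xi,m$ for the objects of the cluster with index $\sigma_0$.

**Step 5 ($m$ is not always $0$).** *This is the analogue of (2) inside the cluster.* Let $j_0,\dots,j_5<\kappa$ and $\xi_0<\dots<\xi_5$. The pairs $(y(\xi_a,j_a),w_{\xi_a})$ form a left chain by (g2), (g3), and $e_{w_{\xi_c}}(y(\xi_a,j_a),y(\xi_b,j_b))=m(j_a,j_b)$ for $a<b<c$ by (d). So by (Six)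
$$\text{not all } m(j_a,j_b)\ (a<b\le5)\text{ are }0.\tag{3}$$

**Step 6 (two configurations that force a balanced color $0$).** *This carries out the $\omega^*+\omega$ argument of Section 6 for the two kinds of left chains.* Let $i_n=(\xi_n,j_n)\in I$ ($n<\omega$) and $i^*\in I$ with $A(i_n,i^*)=1$ for all $n$. Suppose that either

* (I) $\xi_n=\xi$ for all $n$ and $(j_n)$ is strictly increasing, or
* (II) $(\xi_n)$ is strictly increasing and $m(j_a,j_b)=1$ for $a<b$.

*Then $C(i_a,i_b)=0$ for some $a<b$.*

Suppose all these values are $1$. Let $b_n=y(i_n)$, which decrease in $n$, and let $x_\tau=y_\tau(i^*)$ for the first $\omega$ many $\tau\in Y\setminus\{\sigma_0\}$. The $x_\tau$ increase, lie above all $b_n$, and extend $r^{[\ell_{\sigma_0}]}$. So the set has type $\omega^*+\omega$. Let $\nu_n=u_{\xi,j_n}$ in case (I) and $\nu_n=w_{\xi_n}$ in case (II); in both cases $(b_n,\nu_n)$ is a left chain. Colors: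

* four $b$'s, indices $n_0<n_1<n_2<n_3$: by (1) the color is $e_{\nu_{n_2}}(b_{n_0},b_{n_1})$, which is $1$ by (a) in case (I), and is $m(j_{n_0},j_{n_1})=1$ by (d) in case (II);
* $b_{n_0},b_{n_1},b_{n_2},x_\tau$ ($n_0<n_1<n_2$): $b_{n_1},b_{n_2}$ split at $\nu_{n_1}$, $|b_{n_0}|,|r|\le|\nu_{n_1}|$, and $x_\tau\supseteq r^{[\ell_{\sigma_0}]}$ with $\ell_{\sigma_0}\ge|\nu_{n_1}|+1$. By (EP) the color is $e_{\nu_{n_1}}(b_{n_0},r)$, which is $1$ by (b) in case (I) and by (c) in case (II);
* $b_n,b_{n'},x_\tau,x_{\tau'}$ ($\tau<\tau'$): the $x$'s split at $s_\tau\in W_\tau$, so the color is $e_{s_\tau}(b_n,b_{n'})=C(i_n,i_{n'})=1$;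
* $b_n,x_\tau,x_{\tau'},x_{\tau''}$ ($\tau<\tau'<\tau''$): the color is $e_{s_{\tau'}}(b_n,x_\tau)=A(i_n,i^*)=1$;
* four $x$'s: $A(i^*,i^*)=1$ by (2).

This contradicts $(*)$.

**Step 7 (a triple with all three balanced colors $0$).** *We uniformize the array so that each pair of a triple of the right shape falls under Step 6.* Let $\theta=(2^{\aleph_0})^+$.

Within each $\xi<\kappa$: as $\kappa\ge(2^{2^{\aleph_0}})^+\to(\theta)^2_{2^{\aleph_0}}$, there is $J_\xi=\{j_\xi(\alpha):\alpha<\theta\}\subseteq\kappa$ (increasing enumeration) on which $C((\xi,j),(\xi,j'))$ and $A((\xi,j),(\xi,j'))$ are constant for $j<j'$. By (2) the $A$-value is $1$. Apply Step 6 (I) with $(j_n)$ the first $\omega$ elements of $J_\xi$ and $i^*=(\xi,j_\xi(\omega))$: the $C$-value is $0$. Writing $i_\xi(\alpha)=(\xi,j_\xi(\alpha))$,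
$$C\big(i_\xi(\alpha),i_\xi(\alpha')\big)=0\qquad(\alpha<\alpha'<\theta).\tag{4}$$

Between different $\xi$: color $\xi<\xi'$ by the three $\theta\times\theta$ matrices below. As $\theta\le\beth_2$, there are at most $2^\theta\le\beth_3$ colors, and $\kappa=\beth_5^+\ge(2^{\beth_3})^+$. So (ER) gives $\Xi\subseteq\kappa$ of type $\omega_1$ such that for $\xi<\xi'$ in $\Xi$ and $\alpha,\alpha'<\theta$
$$C(i_\xi(\alpha),i_{\xi'}(\alpha'))=C^*(\alpha,\alpha'),\quad A(i_\xi(\alpha),i_{\xi'}(\alpha'))=A^*(\alpha,\alpha'),\quad m(j_\xi(\alpha),j_{\xi'}(\alpha'))=m^*(\alpha,\alpha').$$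
By (ER), $\theta\to(\omega_1)^2_8$, so there is $\mathcal A\subseteq\theta$ of type $\omega_1$ such that each of $C^*,A^*,m^*$ is constant on the pairs $\alpha<\alpha'$ from $\mathcal A$.

*$A^*(\alpha,\alpha')=m^*(\alpha,\alpha')=1$ for $\alpha\le\alpha'$ in $\mathcal A$.* Take $\xi_0<\dots<\xi_5$ in $\Xi$. For $\alpha=\alpha'$ use (2) and (3) with $i_a=i_{\xi_a}(\alpha)$, $j_a=j_{\xi_a}(\alpha)$: all values for $a<b$ equal $A^*(\alpha,\alpha)$, resp. $m^*(\alpha,\alpha)$. For $\alpha<\alpha'$ use $i_a=i_{\xi_a}(\alpha_a)$, $j_a=j_{\xi_a}(\alpha_a)$ with $\alpha_0<\dots<\alpha_5$ in $\mathcal A$: again all values for $a<b$ are equal.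

*$C^*(\alpha,\alpha')=0$ for $\alpha\le\alpha'$ in $\mathcal A$.* Let $\xi_0<\xi_1<\dots<\xi_\omega$ be the first $\omega+1$ elements of $\Xi$. For $\alpha=\alpha'$ apply Step 6 (II) with $i_n=i_{\xi_n}(\alpha)$, $i^*=i_{\xi_\omega}(\alpha)$; its hypotheses are $A^*(\alpha,\alpha)=m^*(\alpha,\alpha)=1$, and all the $C$-values are $C^*(\alpha,\alpha)$. For $\alpha<\alpha'$ apply it with $i_n=i_{\xi_n}(\alpha_n)$, $i^*=i_{\xi_\omega}(\alpha_\omega)$, where $\alpha_0<\alpha_1<\dots<\alpha_\omega$ are the first $\omega+1$ elements of $\mathcal A$; all the $C$-values are the constant value of $C^*$ on increasing pairs.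

Now fix $\xi<\xi'$ in $\Xi$ and $\alpha<\alpha'$ in $\mathcal A$ and put
$$y_2=y(i_\xi(\alpha)),\qquad y_1=y(i_\xi(\alpha')),\qquad y_0=y(i_{\xi'}(\alpha')).$$
Then $y_0<y_1<y_2$. The $C$-values of the pairs are all $0$: for $\{y_1,y_2\}$ by (4), for $\{y_0,y_2\}$ as $C^*(\alpha,\alpha')=0$, for $\{y_0,y_1\}$ as $C^*(\alpha',\alpha')=0$.

**Step 8 (six points).** *We check the fifteen quadruples.* Let $\sigma_0<\tau<\upsilon<\rho$ be in $Y$. Then
$$y_0<y_1<y_2<z_\rho<z_\upsilon<z_\tau .$$

* $\{y_0,y_1,y_2,z\}$ (3 cases): $y_1,y_2$ split at $u=u_{\xi,j_\xi(\alpha)}$. By (g3) $y_0\supseteq w_{\xi'}\supseteq o_\xi^{[|u|+1]}$. Also $z\supseteq r^{[\ell_{\sigma_0}]}\supseteq r^{[|u|+1]}$. By (EP) the color is $e_u(o_\xi,r)=0$ by (e).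
* $\{y_g,y_h,z,z'\}$ (9 cases): $z,z'$ split at $v_\tau$ or $v_\upsilon$, so the color is the $C$-value of $y_g,y_h$, which is $0$.
* $\{y_g,z_\rho,z_\upsilon,z_\tau\}$ (3 cases): $z_\upsilon,z_\rho$ split at $v_\upsilon$, so the color is $e_{v_\upsilon}(y_g,z_\tau)$, a value of $B$, which is $0$ by Step 4.

So the six points form a $0$-homogeneous antichain, contradicting $(*)$. This proves Theorem 2 from the Cluster Lemma. $\square$

## 9. Systems: rows of ones with zeros between the rows

It remains to find clusters. The hard demand is one node $r$ that gets value $1$ against the array at *two* scales, (b) and (c), but value $0$ in (e). We keep a countable supply of candidates for $r$, arranged in rows. If no candidate works, we can add a new row with only zeros between it and the old rows, and (Six) bounds the number of rows.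

Fix $(a^0,W^0)$ with $W^0$ dense above $a^0$.

**Definition 6.** A *system of rank $k$ from $(a^0,W^0)$* consists of sets $R_p=\{r_{p,n}:n<\omega\}$ and nodes $\nu_{p,n}\in W^0$ ($1\le p\le k$, $n<\omega$), a node $a\supseteq a^0$, and $W\subseteq W^0$ dense above $a$, such that

* the pairs $(r_{p,n},\nu_{p,n})$, ordered lexicographically by $(p,n)$, form a left chain; $\nu_{p,n}{}^\frown0\subseteq a$ and $|r_{p,n}|\le|a|$ for all $p,n$;
* (S1) $e_w(r_{p,m},r_{p,n})=1$ for $m<n$ and $w\in W\cup\{\nu_{p,l}:l>n\}$;
* (S2) $e_w(r,r')=0$ for $r\in R_p$, $r'\in R_{p'}$, $p<p'$, and $w\in W\cup\{\nu_{p'',l}:p''>p',\ l<\omega\}$.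

For example, $(a^0,W^0)$ itself is a system of rank $0$. For the monotone coloring, with $a^0=\emptyset$ and $W^0$ all nodes, $r_{1,n}=0^n{}^\frown1$, $\nu_{1,n}=0^n$, $a=0^\omega$ and $W$ all nodes above $a$ give a system of rank $1$: the quadruples in (S1) have shape $321$. For the same reason that coloring has no system of rank $2$.

Replacing each $R_p$ by an infinite subset, with the corresponding $\nu_{p,n}$, re-indexed, gives a system again. And *there is no system of rank $6$*: the pairs $(r_{1,0},\nu_{1,0}),\dots,(r_{6,0},\nu_{6,0})$ would form a left chain violating (Six), by (S2). Since a system of rank $0$ exists, the Cluster Lemma follows from: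

**Lemma 4 (Step Lemma).** If there is a system of rank $k\le5$ from $(a^0,W^0)$, then there is a system of rank $k+1$ or a cluster from $(a^0,W^0)$.

For Sections 10 and 11 fix a system of rank $k\le5$ as above and let $R=\bigcup_pR_p$, a countable antichain. A pair $(b,V)$ is *admissible* if $b\supseteq a$, $V\subseteq W$, and $V$ is dense above $b$. Since $\nu_{p,n}{}^\frown0\subseteq a$ and $\nu_{p,n}{}^\frown1\subseteq r_{p,n}$, every node extending $a$ is incomparable with, and below, every $r\in R$.

## 10. Combs: iterated left chains with $k+1$ scales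

**Definition 7.** By recursion on $t$, a *comb of rank $t$ over* an admissible $(b,V)$ is a sequence of *units* $(b_\xi,V_\xi,\nu_\xi,\mathcal K_\xi)$, $\xi<\beta$, such that

* (C1) $(b_\xi,V_\xi)$ is admissible, $b\subseteq b_\xi$, $V_\xi\subseteq V$, $b_\xi\subseteq\nu_\xi\in V_\xi$;
* (C2) if $t=0$, $\mathcal K_\xi$ is the single point $\nu_\xi{}^\frown1$. If $t>0$, $\mathcal K_\xi$ is a comb of rank $t-1$ over an admissible $(b^\circ_\xi,V^\circ_\xi)$ with $\nu_\xi{}^\frown1\subseteq b^\circ_\xi$ and $V^\circ_\xi\subseteq V_\xi$. The *points* of unit $\xi$ are those of $\mathcal K_\xi$. The *nodes* of unit $\xi$ are $\nu_\xi$ and (if $t>0$) the nodes of the units of $\mathcal K_\xi$;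
* (C3) for $\xi<\xi'$, $(\nu_\xi{}^\frown0)^{[\ell]}\subseteq b_{\xi'}$ for some $\ell$ larger than the lengths of all nodes and points of unit $\xi$;
* (C4) $V_\xi$ is uniform for $Q_\xi=R\cup\{\text{points of units}<\xi\}$, all of whose elements have length $\le|b_\xi|$.

By (C1) and (C2) all nodes of unit $\xi$ lie in $V_\xi$, and those coming from $\mathcal K_\xi$ lie in $V_\xi^\circ$. The points of unit $\xi$ extend $\nu_\xi{}^\frown1$, and everything in later units extends $\nu_\xi{}^\frown0$. So all points of a comb are pairwise incomparable, $Q_\xi$ is an antichain, and its elements are incomparable with $b_\xi$. The *subcombs* of a comb are the comb itself and, if $t>0$, the subcombs of its $\mathcal K_\xi$. The points of a comb of rank $t$ are indexed by $\beta^{t+1}$.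

**Example.** Let $c$ be constantly $1$, so that every set of sufficiently long nodes incomparable with $Q$ is uniform for $Q$, and take the system of rank $0$ with $a=\emptyset$, $W$ all nodes, $R=\emptyset$. A comb of rank $1$: $b_\xi=\nu_\xi=0^{\beta(1+\xi)}$, and $\mathcal K_\xi$ has units with $b_{\xi,j}=\nu_{\xi,j}=\nu_\xi{}^\frown1^\frown0^{\omega j}$ and points $\nu_{\xi,j}{}^\frown1$, where each $V$ is the set of all nodes above the corresponding $b$, and $(b^\circ_\xi,V_\xi^\circ)$ is $\nu_\xi{}^\frown1$ with all nodes above it. (C3) holds with $\ell=\beta(1+\xi)+\beta$ outside and $\ell=|\nu_{\xi,j}|+2$ inside.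

**Definition 8.** A comb of rank $t$ is *good* if moreover

* (C5) there are $\zeta^0,\dots,\zeta^t\in{}^R2$ such that in every subcomb of rank $s\le t$: $e_{V_{\xi'}}(r,x)=\zeta^s(r)$ for $r\in R$ and $x$ a point of unit $\xi$, where $\xi<\xi'$ are units of that subcomb;
* (C6) for every unit $\xi$ of every subcomb of rank $\ge1$ there is $d\in{}^R2$ with $e_w(\nu_\xi{}^\frown0,r)=d(r)$ for all $w\in V^\circ_\xi$, $r\in R$, and for each $p$ the set $\{n:d(r_{p,n})=1\}$ is finite.

So $\zeta^s(r)$ is the color between $r$ and the comb at scale $s$, and (C6) prepares condition (e) of a cluster: almost all candidates in each row have the value $0$. *Thinning*, that is, keeping $\beta$ many units in each subcomb and re-indexing, preserves all these properties: (C3)–(C6) are about arbitrary pairs of units or about single units, and the sets $Q_\xi$ only shrink.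

**Lemma 5 (Unit Lemma).** Suppose good combs of rank $t$ exist over all admissible pairs, and let $(b',V')$ be admissible. There are $\nu\in V'$ with $\nu\supseteq b'$, an admissible $(b^\circ,V^\circ)$ with $\nu^\frown1\subseteq b^\circ$, $V^\circ\subseteq V'$, a good comb of rank $t$ over $(b^\circ,V^\circ)$, and $d\in{}^R2$ with $e_w(\nu^\frown0,r)=d(r)$ for all $w\in V^\circ$, $r\in R$, such that $\{n:d(r_{p,n})=1\}$ is finite for each $p$.

*Proof.* **Step 1 (a right chain below $R$).** *It supplies the increasing half of a set of type $\omega+\omega^*$ whose decreasing half lies in $R_p$.* Let $\mu=2^{\aleph_0}$ and $\Lambda'=(2^{2^\mu})^+$. For $m<\Lambda'$ build $b_m,V_m,t_m$ and $q_m=t_m{}^\frown0$. The start node is $b'$ if $m=0$, $t_{m'}{}^\frown1$ if $m=m'+1$, and $\bigcup_{m'<m}b_{m'}$ if $m$ is a limit. The start node extends $t_l{}^\frown1$ for all $l<m$, and $b'$, so $R\cup\{q_l:l<m\}$ is an antichain of nodes incomparable with it. Masking the part of $V'$ above the start node gives $b_m$ extending it, at least as long as all these nodes, and $V_m\subseteq V'$ dense above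 $b_m$ and uniform for this set. Choose $t_m\in V_m$. The $(q_m,t_m)$ form a right chain.

**Step 2 (uniformizing).** *It makes the comparison with $R$ independent of the stage.* Color triples $l<m<m'$ by
$$\big((e_{V_m}(q_l,r))_{r\in R},\ e_{V_{m'}}(q_l,q_m)\big),$$
at most $\mu$ colors. By (ER) there is $Y\subseteq\Lambda'$ of type $\omega_1$ on which it is constant, say $(d,\varepsilon)$. By (Six), $\varepsilon=1$, as $t_{m'}\in V_{m'}$. Let $D$ be the set of the first $\omega$ elements of $Y$ and $m^*$ the next one. Put $\nu=t_{\min D}$ and $(b^\circ,V^\circ)=(b_{m^*},V_{m^*})$, and take a good comb of rank $t$ over it. Then $\nu\in V'$, $\nu\supseteq b'$, $\nu^\frown1\subseteq b^\circ$, and $e_w(\nu^\frown0,r)=e_{V_{m^*}}(q_{\min D},r)=d(r)$ for $w\in V^\circ$.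

**Step 3 (finiteness).** *It is the $\omega+\omega^*$ argument that makes $231$ have color $0$ in Section 3.* Suppose $R'=\{r\in R_p:d(r)=1\}$ is infinite for some $p$. Consider $H=\{q_m:m\in D\}\cup R'$. The $q_m$ increase, the $r_{p,i}$ decrease in $i$, and every $q_m\supseteq a$ is below every $r$. So $H$ has type $\omega+\omega^*$. Colors:

* four $q$'s: $\varepsilon=1$ by (1);
* $q_l,q_m,q_{m'},r$ ($l<m<m'$): $q_m,q_{m'}$ split at $t_m\in V_m$, so the color is $e_{t_m}(q_l,r)=d(r)=1$;
* $q_l,q_m,r,r'$ ($l<m$): $q_l,q_m$ split at $t_l\in W$, so the color is $e_{t_l}(r,r')=1$ by (S1);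
* $q_m,r_{p,i},r_{p,j},r_{p,l}$ ($i<j<l$): $q_m\supseteq a\supseteq\nu_{p,l}{}^\frown0$ and $r_{p,l}\supseteq\nu_{p,l}{}^\frown1$, so the color is $e_{\nu_{p,l}}(r_{p,i},r_{p,j})=1$ by (S1);
* four elements of $R_p$: color $1$ by (1) and (S1).

So $H$ is $1$-homogeneous, contradicting $(*)$. $\square$

**Lemma 6 (Comb Lemma).** For every $t\le5$ and every admissible $(b,V)$ there is a good comb of rank $t$ over $(b,V)$.

*Proof.* Induction on $t$. **Step 1 (a long sequence of units).** *It gives (C1)–(C4) and (C6), with many more units than needed.* Let $\mu=2^\beta$, $\Lambda=(2^\mu)^+<\lambda$. For $\eta<\Lambda$ build units $(b_\eta,V_\eta,\nu_\eta,\mathcal K_\eta)$. The start node is $b$ if $\eta=0$; it is $(\nu_{\eta'}{}^\frown0)^{[\ell]}$ with $\ell$ larger than all lengths of nodes and points in unit $\eta'$ if $\eta=\eta'+1$; it is $\bigcup_{\eta'<\eta}b_{\eta'}$ if $\eta$ is a limit. The set $Q_\eta=R\cup\{\text{points of earlier units}\}$ is an antichain of nodes incomparable with the start node, of size $<\lambda$. Masking the part of $V$ above the start node gives $b_\eta$ and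 $V_\eta$ satisfying (C4). If $t=0$, choose any $\nu_\eta\in V_\eta$ and let $\mathcal K_\eta$ be the point $\nu_\eta{}^\frown1$. If $t>0$, apply the Unit Lemma with $t-1$, which is possible by the induction hypothesis, to $(b_\eta,V_\eta)$. It gives $\nu_\eta$, $(b_\eta^\circ,V_\eta^\circ)$ and a good $\mathcal K_\eta$, with (C6) for unit $\eta$; inside $\mathcal K_\eta$, (C6) holds by goodness. The $b_\eta$ increase, so (C3) holds for all pairs.

**Step 2 (independence of the unit).** *It prepares (C5).* Let $x_{\eta,h}$ ($h\in\beta^t$) be the points of unit $\eta$. Color pairs $\eta<\eta'$ by the vectors $\zeta^0,\dots,\zeta^{t-1}$ of $\mathcal K_\eta$ together with $(e_{V_{\eta'}}(r,x_{\eta,h}))_{r\in R,h\in\beta^t}$. There are at most $2^\beta=\mu$ colors, so by (ER) there is a homogeneous set of order type $\beta$; keep only its units. Now $\zeta^0,\dots,\zeta^{t-1}$ do not depend on $\eta$, and $e_{V_{\eta'}}(r,x_{\eta,h})=f(r,h)$ for all $\eta<\eta'$.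

**Step 3 (independence of the point).** *It removes $h$ from $f(r,h)$.* Call $T\subseteq\beta^t$ *full* if $t=0$ and $T=\beta^0$, or $t>0$ and there are $\beta$ many $\alpha<\beta$ with full sets $T_\alpha\subseteq\beta^{t-1}$ such that $T$ consists of the sequences $\alpha^\frown h$, $h\in T_\alpha$, for these $\alpha$. Claim: every function $F:\beta^t\to S$ with $|S|<\beta$ is constant on some full set. For $t=0$ this is trivial. For $t>0$ and each $\alpha<\beta$, the function $h\mapsto F(\alpha^\frown h)$ is constant on a full $T_\alpha\subseteq\beta^{t-1}$, with value $g(\alpha)$, say. As $\beta$ is regular and $|S|<\beta$, $g$ takes one value $\beta$ many times; keep these $\alpha$.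

Apply the claim to $h\mapsto f(\cdot,h)\in{}^R2$; there are at most $2^{\aleph_0}<\beta$ values. Let $\zeta^t$ be the constant value on a full $T$, and thin every $\mathcal K_\eta$ to the points with index in the same $T$. Then (C5) holds: at rank $t$ by the choice of $T$, at ranks $s<t$ because all $\mathcal K_\eta$ have the same $\zeta^s$. $\square$

## 11. Either two ones in a row or a scale of zeros: proof of the Step Lemma

Take a good comb $\mathcal K$ of rank $k$ over $(a,W)$ with vectors $\zeta^0,\dots,\zeta^k$. There are finitely many vectors, so we can thin each $R_p$ to an infinite subset on which every $\zeta^s$ is constant, with value $\zeta^s_p$; this preserves the system and the goodness of $\mathcal K$. We now have a table with $k$ rows $p$ and $k+1$ columns $s$.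

**Case 1: there are $p$ and $s_0<s_1\le k$ with $\zeta^{s_0}_p=\zeta^{s_1}_p=1$.** *We build a cluster whose $r$ is taken from row $p$, with scale $s_1$ for the index $\xi$ and scale $s_0$ for the index $j$.*

**Step 1 (the array).** *It selects the nodes of the cluster.* Let $\mathcal L$ be a subcomb of $\mathcal K$ of rank $s_1$, with units $\xi<\beta$. Put $w_\xi=\nu_\xi$ and $o_\xi=\nu_\xi{}^\frown0$. In $\mathcal K_\xi$, of rank $s_1-1\ge s_0$, pass through units with index $0$ to a subcomb $\mathcal L_\xi$ of rank $s_0$. Let $u_{\xi,j}$ ($j<\beta$) be the splitting node "$\nu_j$" of its unit $j$, and let $y(\xi,j)$ be the point of its unit $j$ with all lower coordinates $0$. Since $2^{\aleph_0}<\beta$ and $\beta$ is regular, we may thin $\mathcal L$ so that the vector $d$ in (C6) is the same for all units $\xi$ of $\mathcal L$. As $\{n:d(r_{p,n})=1\}$ is finite, pick $r=r_{p,i}\in R_p$ with $d(r)=0$, and let $s=\nu_{p,i}\in W^0$.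

**Step 2 (all conditions except (a) and (d)).** *These follow directly from the construction of the comb.* (g1): $a^0\subseteq s$ since $s\in W^0$; $s^\frown1\subseteq r$; $s^\frown0\subseteq a\subseteq w_0$; $|r|\le|a|\le|w_0|$. (g2) follows from (C2) and (C3): $u_{\xi,j}$ is a node of $\mathcal K_\xi$, hence extends $b^\circ_\xi\supseteq w_\xi{}^\frown1$, and the rest is (C2) and (C3) in $\mathcal L_\xi$. (g3) is (C3) in $\mathcal L$. (b): by (C5) for $s_0$ in $\mathcal L_\xi$, and as $u_{\xi,j'}$ lies in the set $V$ of its unit, $e_{u_{\xi,j'}}(r,y(\xi,j))=\zeta^{s_0}(r)=1$ for $j<j'$. (c): by (C5) for $s_1$ in $\mathcal L$, $e_{w_{\xi'}}(r,y(\xi,j))=\zeta^{s_1}(r)=1$ for $\xi<\xi'$. (e): $u_{\xi,j}\in V_\xi^\circ$, so $e_{u_{\xi,j}}(o_\xi,r)=d(r)=0$ by (C6). All this is preserved when the sets of $j$'s and of $\xi$'s are thinned and re-indexed; for (g1) note that every $w_\xi$ extends $a$.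

**Step 3 (conditions (a) and (d)).** *These come from (ER), and bring the index sets down from $\beta$ to $\kappa$.* For each $\xi$, (ER) in the form $\beta\to(\kappa)^3_{\beth_5}$ gives a set of $j$'s of type $\kappa$ on which $e_{u_{\xi,j''}}(y(\xi,j),y(\xi,j'))$ ($j<j'<j''$) is constant. The constant is $1$ by (Six), since the $(y(\xi,j),u_{\xi,j})$ form a left chain. Re-index these sets by $\kappa$; then (a) holds. Finally color triples $\xi<\xi'<\xi''$ by the matrix $\big(e_{w_{\xi''}}(y(\xi,j),y(\xi',j'))\big)_{j,j'<\kappa}$. There are at most $2^\kappa\le\beth_7$ colors, as $\kappa\le\beth_6$. By (ER) there is a homogeneous set of $\xi$'s of type $\kappa$; re-index it by $\kappa$, and let $m$ be the constant matrix. This is (d), and we have a cluster from $(a^0,W^0)$.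

**Case 2: otherwise.** *We find a column of zeros and use it to add a row.* For each of the $k$ values of $p$ there is at most one $s\le k$ with $\zeta^s_p=1$. There are $k+1$ values of $s$, so some $s\le k$ has $\zeta^s_p=0$ for all $p$. (If $k=0$, then $s=0$.)

**Step 1 (the new row).** *It is a left chain found at scale $s$.* Take a subcomb $\mathcal L$ of $\mathcal K$ of rank $s$ and a point $x_\xi$ in each unit $\xi$ of $\mathcal L$. By (C2) and (C3) the $(x_\xi,\nu_\xi)$ form a left chain. By (C4), $e_{V_{\xi''}}(x_\xi,x_{\xi'})$ is defined for $\xi<\xi'<\xi''$, and (ER) gives a set of units of type $\omega_1$ on which it is constant. The constant is $1$ by (Six), as $\nu_{\xi''}\in V_{\xi''}$. Let $\xi_0<\xi_1<\dots<\xi_\omega$ be the first $\omega+1$ elements of this set. Put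
$$r_{k+1,i}=x_{\xi_i},\qquad \nu_{k+1,i}=\nu_{\xi_i}\quad(i<\omega),$$
and let the new node $a$ be $b_{\xi_\omega}$ and the new set $W$ be $V_{\xi_\omega}$.

**Step 2 (verification).** *We check Definition 6 with $k+1$ in place of $k$.* The new $W$ is a subset of the old $W\subseteq W^0$ and dense above the new $a$, and all $\nu_{k+1,i}$ lie in the old $W$. For an old pair $(r,\nu)$ we have $\nu^\frown0\subseteq a\subseteq\nu_{\xi_i}$ and $|r|\le|a|\le|\nu_{\xi_i}|$ with the old $a$, so the old left chain followed by the new pairs is a left chain. By (C3), $\nu_{\xi_i}{}^\frown0\subseteq b_{\xi_\omega}$ and $|x_{\xi_i}|\le|b_{\xi_\omega}|$. (S1) and (S2) for old rows persist, because the new $W$ and all $\nu_{k+1,i}$ lie in the old $W$. (S1) for $R_{k+1}$ holds because the constant is $1$ and $\nu_{\xi_l}\in V_{\xi_l}$. (S2) for $r\in R_p$ ($p\le k$) and $r'=x_{\xi_i}\in R_{k+1}$ holds because, by (C5), $e_w(r,r')=\zeta^s(r)=0$ for $w\in V_{\xi_\omega}$; there are no rows beyond $k+1$. So we have a system of rank $k+1$ from $(a^0,W^0)$.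

This proves the Step Lemma, hence the Cluster Lemma. By Section 8 Theorem 2 follows, and by Section 4 Theorem 1: under the Axiom of Determinacy,
$$\langle{}^{\omega_1}2,<_{lex}\rangle\to(6,\ \omega+\omega^*\vee\omega^*+\omega)^4.\qquad\blacksquare$$
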